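\title{Maps to the projective line with only triple ramification}

\begin{abstract}
We prove that every connected smooth projective curve over an algebraically closed field of characteristic different from $3$ has a nonconstant map to $\mathbf P^1$ all of whose ramification indices are $1$ or $3$. In characteristic $2$ the map is constructed directly, by substituting a suitable function into cubic polynomials whose coefficients are fourth powers. In characteristic $0$ or at least $5$ we construct a map with even ramification divisor whose deformations are unobstructed, and we show that a general deformation that keeps the curve fixed and the ramification divisor even has only triple ramification.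
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $k$ is an algebraically closed field of characteristic $p\ge0$, and a \emph{curve} over $k$ is a connected, smooth, projective curve over $k$. For a nonconstant morphism $f\colon X\to\mathbf P^1$ and a point $Q\in X$, the \emph{ramification index} $e_f(Q)$ is the order of vanishing at $Q$ of $s\circ f$, where $s$ is a uniformizer of $\mathbf P^1$ at $f(Q)$. We call $f$ \emph{triply ramified} if $e_f(Q)\in\{1,3\}$ for all $Q\in X$. The following question comes from \cite{GJ}.

\begin{quote}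
Suppose that $p\neq3$. Does every curve over $k$ admit a triply ramified map to $\mathbf P^1$?
\end{quote}

The answer is yes.

\begin{theorem}\label{thm:main}
Let $k$ be an algebraically closed field of characteristic different from $3$. Every curve $X$ over $k$ admits a nonconstant map $f\colon X\to\mathbf P^1$ with $e_f(Q)\in\{1,3\}$ for all $Q\in X$.
\end{theorem}

In characteristic $3$ the same statement is true and easy; see Section~\ref{sub:char3}.

The index $3$ is the smallest odd ramification index greater than $1$, and this makes the question natural in two ways. In characteristic $2$ a ramification index is prime to $p$ exactly when it is odd, so the theorem provides a tamely ramified map whose ramification is as small as tame ramification can be. In every characteristic $p\ne3$, a triply ramified map $f$ has ramification divisor $R_f=2E$ with $E$ reduced (Lemma~\ref{lem:RE}). So $f$ belongs to the class of maps with \emph{even} ramification divisor, and within this class it has the simplest possible shape. For such maps the divisor of $df$ is $2(E-f^*\infty)$, so $E-f^*\infty$ is a square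 root of the canonical class.

On $\mathbf P^1$ the identity map answers the question. A cyclic cover $X\to\mathbf P^1$ of degree $3$ is triply ramified, because the ramification indices of a Galois cover divide its degree. For instance, on the curve $y^2+y=x^3$ of genus $1$, which is smooth for $p\ne3$, the function $y$ has degree $3$ and is totally ramified at $(0,0)$, at $(0,-1)$ and at infinity. This says nothing about curves without an automorphism of order $3$.

A count of parameters suggests the answer when $p\ne2$. Fix $X$ of genus $g$ and a degree $n\ge g$. The maps $X\to\mathbf P^1$ of degree $n$ form a smooth variety of dimension $2n+1-g$ (Section~\ref{sec:deform}), and for separable $f$ the divisor $R_f$ is effective of degree $2m$, with $m=n+g-1$. Among the effective divisors of degree $2m$, those of the form $2E$ have codimension $m$. One therefore expects the maps with even ramification divisor to form a family $Z$ of dimension $2n+1-g-m=n+2-2g$, which is positive for large $n$, and one expects $E$ to be reduced for a general member. The count proves none of this: $Z$ might be empty, it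 might be nonreduced or too large, and $E$ might be nonreduced along whole components. In characteristic $2$ the count has no content, because there the divisor of every exact differential $df\neq0$ is even.

The proof accordingly has two branches, which share one tool. Section~\ref{sec:small} shows the ideas on three small cases. The shared tool is a cubic polynomial whose derivative is a square, taken with coefficients that are $q$-th powers, where $q=4$ for $p=2$ and $q=p$ for $p\ge5$ (Section~\ref{sec:local}). It turns a function that is tame up to local $q$-th powers, called \emph{good} below, into a tame map with small odd ramification indices (Section~\ref{sec:clean}). For $p=2$ these indices are $1$ and $3$, and the remaining task is to find a good function (Section~\ref{sec:good2}). For $p=0$ or $p\ge5$ we construct in Section~\ref{sec:start} a point of $Z$ at which a certain obstruction space vanishes, and we show in Section~\ref{sec:deform} that $Z$ is smooth of the expected dimension there and that $E$ is reduced at a general nearby point.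

\section{Notation and standard facts}\label{sec:facts}

Let $X$ be a curve of genus $g$ with function field $K$ and sheaf of differentials $\Omega$. Since the identity settles the case $g=0$, we assume $g\ge1$ in the proof of Theorem~\ref{thm:main}. For $Q\in X$ let $K_Q\cong k((t))$ be the completion of $K$ at $Q$, with ring of integers $\mathcal O_Q$, maximal ideal $\mathfrak m_Q$ and valuation $\operatorname{ord}=\operatorname{ord}_Q$; we put $\operatorname{ord}0=\infty$. Differentials of $K_Q$ are the expressions $w\,dt$ with $w\in K_Q$, and $d\sum u_it^i=\sum iu_it^{i-1}dt$. Hence, for $u\neq0$,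
\begin{equation}\label{eq:ordd}
\operatorname{ord}du\ge\operatorname{ord}u-1,\qquad\text{with equality if and only if $\operatorname{ord}u$ is nonzero in $k$.}
\end{equation}
If $p>0$ and $F$ is $K$ or $K_Q$, then $[F:F^p]=p$, and $du=0$ if and only if $u\in F^p$. A nonconstant $f\in K$ is separable as a map to $\mathbf P^1$ if and only if $df\neq0$; an inseparable map has all ramification indices divisible by $p$.

For $f\in K$ with $df\ne0$ and pole divisor $f^*\infty$, the \emph{ramification divisor} is
\[
R_f=\operatorname{div}(df)+2f^*\infty .
\]
Its degree is $2g-2+2\deg f$, and it is even, that is, twice a divisor, if and only if $\operatorname{div}(df)$ is even. Its multiplicity at $Q$ is $\operatorname{ord}_Qd(f-f(Q))$ if $f$ is regular at $Q$, and $\operatorname{ord}_Qd(1/f)$ at a pole, as $d(1/f)=-f^{-2}df$. By \eqref{eq:ordd} this multiplicity is $e_f(Q)-1$ if $p\nmid e_f(Q)$ (\emph{tame} ramification) and at least $e_f(Q)$ if $p\mid e_f(Q)$ (\emph{wild} ramification). Composing $f$ with an automorphism of $\mathbf P^1$ changes neither the indices nor $R_f$. In particular, if $c\in k$ is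 not a branch value of $f$, then $1/(f-c)$ has the same ramification as $f$ and is unramified over $\infty$.

\begin{lemma}\label{lem:RE}
Let $p\neq3$. If $f$ is triply ramified, then $df\ne0$ and $R_f=2E$ with $E$ reduced. Conversely, if $p\ne2$, $df\neq0$ and $R_f=2E$ with $E$ reduced, then $f$ is triply ramified.
\end{lemma}

\begin{proof}
The indices $1$ and $3$ are prime to $p$, so a triply ramified map is separable and tame, and the multiplicities of $R_f$ are $0$ and $2$. Conversely, let $p=0$ or $p\ge5$, and let all multiplicities of $R_f$ be $0$ or $2$. A wildly ramified point would have multiplicity at least $e_f(Q)\ge p\ge5$. So $f$ is tame and $e_f(Q)-1\in\{0,2\}$.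
\end{proof}

The converse fails for $p=2$: the germ $t^2+t^3$ has index $2$, and its differential $t^2dt$ has order $2$.

We use the following textbook facts, for $X$ and for its base change to any algebraically closed field containing $k$.
\begin{itemize}
\item[(F1)] \emph{Riemann--Roch.} If $\mathcal L$ is a line bundle of degree $d\ge2g-1$, then $H^1(\mathcal L)=0$ and $\dim H^0(\mathcal L)=d+1-g$. If $d\ge2g$, then $\mathcal L$ is base point free: for each $Q$ some global section does not vanish at $Q$.
\item[(F2)] \emph{Residue theorem and Serre duality.} The residues of a rational differential have sum $0$. Let $\mathcal L$ be a line bundle, $\mathcal L_Q$ its completed stalk, and $(s_Q)_Q$ a family with $s_Q\in\mathcal L_Q\otimes K_Q$ and $s_Q\in\mathcal L_Q$ for almost all $Q$. There is a rational section $s$ of $\mathcal L$ with $s-s_Q\in\mathcal L_Q$ for all $Q$ if and only if $\sum_Q\operatorname{Res}_Q(s_Qw)=0$ for every $w\in H^0(\Omega\otimes\mathcal L^{-1})$. The condition is empty if $\deg\mathcal L\ge2g-1$.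
\item[(F3)] The group $\operatorname{Pic}^0(X)$ is divisible. Hence every divisor of even degree is linearly equivalent to twice a divisor.
\item[(F4)] Fewer than $d$ homogeneous polynomials of positive degree in $d$ variables over $k$ have a nontrivial common zero.
\item[(F5)] \emph{Tsen's theorem,} in the case needed: a quadratic form in three variables over $K$ has a nontrivial zero.
\item[(F6)] Finitely many nonempty Zariski open subsets of an affine space over $k$ have a common point.
\end{itemize}

\section{Three small cases}\label{sec:small}

\subsection{Characteristic 3: hiding ramification in poles}\label{sub:char3}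

Let $p=3$ in this subsection only. Choose a separable $x\colon X\to\mathbf P^1$ unramified over $\infty$, and a finite set $M$ of at least $2g+1$ points, none a pole of $x$, containing all zeros of $dx$. By (F1) and (F6) the line bundle $\mathcal O(\sum_{Q\in M}Q)$ has a section that vanishes at no point of $M$, that is, there is $h\in K$ with simple poles exactly at the points of $M$. Put $f=x+h^3$. It has poles of order $3$ on $M$ and simple poles at the poles of $x$. Elsewhere it is regular and $df=dx$ does not vanish. So all ramification indices of $f$ are $1$ or $3$.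

The mechanism is that a $p$-th power is invisible to $d$ and yet changes the order of a function. For $p\neq 3$ the poles of $h^p$ are wild of the wrong order, and a finer device is needed.

\subsection{A cubic with moving coefficients}\label{sub:cubic}

Let $p\ne3$ from now on, and put
\[
\Phi(\alpha,\beta;Y)=\alpha^2Y+\alpha\beta Y^2+\tfrac13\beta^2Y^3=\frac{(\alpha+\beta Y)^3-\alpha^3}{3\beta}.
\]
The second expression is an identity in $\mathbf Z[\frac13][\alpha,\beta^{\pm1},Y]$. The polynomial $\Phi$ is homogeneous of degree $2$ in $(\alpha,\beta)$. Adding and subtracting $(\alpha+\beta w)^3$ in the numerator gives the polynomial identity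
\begin{equation}\label{eq:shift}
\Phi(\alpha,\beta;w+\tau)=\Phi(\alpha,\beta;w)+\Phi(\alpha+\beta w,\beta;\tau),
\end{equation}
and differentiating the three terms gives
\begin{equation}\label{eq:dPhi}
d\,\Phi(\alpha,\beta;y)=(\alpha+\beta y)^2dy\qquad\text{if }d\alpha=d\beta=0 .
\end{equation}
For constants $\alpha,\beta$ with $\beta\ne0$, the map $Y\mapsto\Phi(\alpha,\beta;Y)$ is the cubing map in affine coordinates: it is totally ramified at $-\alpha/\beta$ and at $\infty$, and nowhere else. In positive characteristic we can let $\alpha,\beta$ be nonconstant functions that are constant to high order at every point where they are regular.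

\begin{example}\label{ex:line}
Let $p=2$, so that $\frac13=1$, and let $X=\mathbf P^1$ with coordinate $t$. Put
\[
y=\Phi(t^{-4},1;t)=t^{-7}+t^{-2}+t^3=\frac{t^{10}+t^5+1}{t^7},\qquad dy=(t^{-4}+t)^2dt=t^{-8}(1+t^5)^2dt .
\]
The function $y$ has a pole of order $7$ at $0$ and a pole of order $3$ at $\infty$, and its other ramification points are the five roots of $t^5=1$. With $u=t+1$ we have, modulo $u^4$,
\[
t^{10}\equiv1+u^2,\qquad t^7\equiv1+u+u^2+u^3,\qquad t^5\equiv1+u,
\]
so $y-y(1)=(t^{10}+t^7+t^5+1)/t^7$ has order $3$ at $t=1$. Since $y(\zeta t)=\zeta^3y(t)$ for $\zeta^5=1$, the index is $3$ at all five points. So the substitution has created triple points, one large pole of odd order, and ten simple zeros, the roots of $t^{10}+t^5+1$.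

The zeros can absorb the excess of the pole. Let $\zeta_0$ be one of them and $h=t/(t+\zeta_0)$. Then
\[
f=h^4y=\frac{t^{10}+t^5+1}{t^3(t+\zeta_0)^4}
\]
has poles of order $3$ at $0$, $\zeta_0$ and $\infty$. At any other point $h^4$ is a unit that is constant modulo $\mathfrak m^4$, so $f$ has the same index, $1$ or $3$, as $y$. Thus $f$ is triply ramified of degree $9$ with eight triple points, in agreement with $\deg R_f=-2+18$.

Fourth powers cannot be replaced by squares. The function $y_1=\Phi(t^{-2},1;t)=t^{-3}+1+t^3$ has $y_1-y_1(1)=(1+t^3)^2/t^3$, of order $2$ at $t=1$: a square is constant only modulo $\mathfrak m^2$, which is too coarse to preserve the index $3$.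
\end{example}

On $\mathbf P^1$ the function $h$ exists because every divisor of degree $0$ is principal. On a curve of positive genus (F3) gives only a function with the wanted divisor up to twice a divisor, and a second substitution into $\Phi$, which is quadratic in $(\alpha,\beta)$, will absorb the error.

\subsection{Splitting a fivefold point}\label{sub:split}

Let $p\notin\{2,3,5\}$ and consider the germ $t^5$, with $R=4\cdot[0]$ and $E=2\cdot[0]$. The deformation $t^5-5wt$ has derivative $5(t^4-w)$ and leaves the even locus. The deformation $(t-w)^5$ stays in it but only moves the point; its tangent vector $-5t^4$ has a derivative of order $3$. The deformation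
\[
f_w=t^5-\tfrac{10}3wt^3+5w^2t,\qquad f_w'=5(t^2-w)^2,
\]
stays in the even locus and splits the fivefold point into two triple points $t=\pm\sqrt w$. Its tangent vector is a multiple of $t^3$, with derivative of order $2$, so it is distinguished at first order from a mere motion of the point. In characteristic $3$ the form $(t^2-w)^2dt$ is not exact for $w\neq0$, and this splitting does not exist.

To use this on a fixed curve $X$ we need two things. The local direction $t^3$ must be induced by a global first-order deformation of $f$; this is governed by the obstruction space of Section~\ref{sec:start}. And first-order deformations inside the even locus must reflect actual families; this is the smoothness proved in Section~\ref{sec:deform}.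

\section{The cubic over a local field, and good functions}\label{sec:local}

In Sections~\ref{sec:local}--\ref{sec:clean} we assume $p>0$ and $p\ne3$, and we put
\[
q=4\ \text{ if }p=2,\qquad q=p\ \text{ if }p\ge5 .
\]
The map $u\mapsto u^q$ is additive. The $q$-th powers form a subfield $K_Q^q=k((t^q))$ and a subring $\mathcal O_Q^q=k[[t^q]]$, both containing $k$. Two properties are used: orders of $q$-th powers are divisible by $q$, and elements of $\mathcal O_Q^q$ are constant modulo $\mathfrak m_Q^q$, where $q\ge4$. The first lemma controls zeros and poles, the second all other points.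

\begin{lemma}\label{lem:order}
Let $\delta,\gamma\in K_Q^q$ be not both $0$, and let $\tau\in K_Q$ have odd order $e$ prime to $p$. Then
\[
\operatorname{ord}\Phi(\delta,\gamma;\tau)=\min(2\operatorname{ord}\delta+e,\ 2\operatorname{ord}\gamma+3e),
\]
and this integer is odd and prime to $p$.
\end{lemma}

\begin{proof}
If $\delta=0$ or $\gamma=0$, only the term $\frac13\gamma^2\tau^3$ or $\delta^2\tau$ remains, and the formula is its order. Otherwise the three terms of $\Phi$ have orders $o_1=2\operatorname{ord}\delta+e$, $o_2=(o_1+o_3)/2$ and $o_3=2\operatorname{ord}\gamma+3e$. The difference $o_1-o_3=2(\operatorname{ord}\delta-\operatorname{ord}\gamma-e)$ is not $0$, because $p$ divides $\operatorname{ord}\delta-\operatorname{ord}\gamma$ but not $e$. So $o_2$ lies strictly between $o_1$ and $o_3$, and the least order is attained by exactly one term. Finally $o_1\equiv e$ and $o_3\equiv3e$ modulo $2q$, and both $e$ and $3e$ are odd and prime to $p$ since $p\ne3$.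
\end{proof}

\begin{lemma}\label{lem:triple}
Let $\alpha,\beta\in\mathcal O_Q^q$ not both vanish at $Q$, let $y\in\mathcal O_Q$ with $y-y(Q)$ of order $e\in\{1,3\}$, and put $\delta_0=\alpha(Q)+\beta(Q)y(Q)$. If $e=3$, assume $\delta_0\ne0$. Then $G=\Phi(\alpha,\beta;y)$ satisfies
\[
\operatorname{ord}(G-G(Q))=\begin{cases}e&\text{if }\delta_0\ne0,\\ 3&\text{if }\delta_0=0.\end{cases}
\]
The same holds for $u^qG$ with $u\in\mathcal O_Q^\times$ and for $G+\rho^q$ with $\rho\in\mathcal O_Q$.
\end{lemma}

\begin{proof}
Let $w=y(Q)\in k$, $\tau=y-w$ and $\delta=\alpha+\beta w\in\mathcal O_Q^q$, so that $\delta(Q)=\delta_0$. By \eqref{eq:shift}, $G=\Phi(\alpha,\beta;w)+\Phi(\delta,\beta;\tau)$. The first term lies in $\mathcal O_Q^q$, so it is constant modulo $\mathfrak m_Q^4$. The second has order $\min(2\operatorname{ord}\delta+e,2\operatorname{ord}\beta+3e)$ by Lemma~\ref{lem:order}. If $\delta_0\ne0$, this is $e$. If $\delta_0=0$, then $e=1$, and $\beta(Q)\ne0$ since otherwise $\alpha(Q)=0$ too; as $\operatorname{ord}\delta\ge q$, the order is $3$. The last assertion holds because $u^q$ and $\rho^q$ are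 constant modulo $\mathfrak m_Q^4$ and $u(Q)\ne0$.
\end{proof}

The excluded case $e=3$, $\delta_0=0$ is the composition of two triple points; for constant $\alpha,\beta$ it gives the index $9$.

The construction can add $q$-th powers, so its input needs to be tame only up to $q$-th powers, locally at each point.

\begin{definition}\label{def:good}
A function $z\in K$ with $dz\neq0$ is \emph{good} if for every $Q\in X$ there is $r_Q\in K_Q$ such that $z-r_Q^q$ has odd order prime to $p$.
\end{definition}

A triply ramified $f$ is good: take $r_Q=0$ at the poles and $r_Q=f(Q)^{1/q}$ elsewhere. If $z$ is good, then $\operatorname{ord}_Qdz=\operatorname{ord}_Q(z-r_Q^q)-1$ by \eqref{eq:ordd}, so $\operatorname{div}(dz)$ is even. For $p\ge5$ the converse holds.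

\begin{lemma}\label{lem:good5}
If $p\ge5$, $dz\ne0$ and $\operatorname{div}(dz)$ is even, then $z$ is good.
\end{lemma}

\begin{proof}
Fix $Q$. For $r\in K_Q$ we have $d(z-r^p)=dz\ne0$, so $\operatorname{ord}(z-r^p)\le\operatorname{ord}dz+1$ by \eqref{eq:ordd}. Choose $r$ for which $e=\operatorname{ord}(z-r^p)$ is maximal. If $p\mid e$, the leading term $at^e$ of $z-r^p$ equals $(a^{1/p}t^{e/p})^p$, and subtracting it raises the order, contrary to maximality. So $p\nmid e$. Then $\operatorname{ord}dz=e-1$, and $e$ is odd.
\end{proof}

For $p=2$ the same argument removes squares, not fourth powers, and the lemma fails locally: $t^2+t^3-r^4$ never has odd order.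

\section{Good functions in characteristic 2}\label{sec:good2}

Let $p=2$. We attach to a function $f$ and a coordinate $y$ a quantity $S_y(f)$ whose poles, for $y$ a uniformizer, detect the failure of goodness, and which transforms by a cocycle rule under change of coordinate. The existence of a good function then splits into a cohomological problem and a point on a conic.

Let $F$ be $K$ or some $K_Q$, and let $y\in F\setminus F^2$, that is, $dy\ne0$. Then $1,y$ is a basis of $F$ over $F^2$, and $1,y^2$ is a basis of $F^2$ over $F^4$, so $1,y,y^2,y^3$ is a basis of $F$ over $F^4$. An element of $K\setminus K^2$ has nonzero differential and so lies in $K_Q\setminus K_Q^2$; by uniqueness, its use as a coordinate gives the same expansions of elements of $K$ in $K$ and in $K_Q$.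

\subsection{The Cartier operator}

Define $C\bigl((u_0^2+u_1^2y)\,dy\bigr)=u_1\,dy$. The operator $C$ is additive and $C(u^2\omega)=uC(\omega)$. It does not depend on $y$: if $y=G^2+H^2z$ with $z\in F\setminus F^2$, then $dy=H^2dz$ and
\[
(u_0^2+u_1^2y)\,dy=\bigl((u_0H+u_1GH)^2+(u_1H^2)^2z\bigr)\,dz,
\]
so the definition using $z$ gives $u_1H^2dz=u_1dy$. For $u=a^2+b^2y$ we have $du=b^2dy$ and $u\,du=(a^2b^2+b^4y)\,dy$, hence
\[
C(du)=0,\qquad C(u\,du)=du .
\]
If $F=K_Q$ and $\omega=\sum a_it^idt$, then $C(\omega)=\sum_{i\ \mathrm{odd}}a_i^{1/2}t^{(i-1)/2}dt$, so $\operatorname{Res}C(\omega)=(\operatorname{Res}\omega)^{1/2}$.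

\subsection{The invariant $S$}

For $f\in F\setminus F^2$ write
\[
f=a_0^4+a_1^4y+a_2^4y^2+a_3^4y^3=A^2+B^2y,\qquad A=a_0^2+a_2^2y,\quad B=a_1^2+a_3^2y .
\]
Then $df=B^2dy$, so $B\ne0$. Put
\[
S_y(f)=\frac{a_2^2+a_1a_3}{B}.
\]

\begin{lemma}\label{lem:Sreg}
Let $t$ be a uniformizer at $Q$ and $f\in K_Q\setminus K_Q^2$. There is $r\in K_Q$ such that $f-r^4$ has odd order if and only if $S_t(f)\in\mathcal O_Q$.
\end{lemma}

\begin{proof}
Take $y=t$ and put $i_j=\operatorname{ord}a_j$. The four terms of $f-r^4=(a_0+r)^4+a_1^4t+a_2^4t^2+a_3^4t^3$ have orders that are distinct modulo $4$, so the order of $f-r^4$ is the least of them. Hence a suitable $r$ exists, namely $r=a_0$, if and only if the least of $4i_1+1$, $4i_2+2$, $4i_3+3$ is odd. Note that $\operatorname{ord}B=\min(2i_1,2i_3+1)$. If $4i_2+2$ is least, then $i_1>i_2$ and $i_3\ge i_2$; so $\operatorname{ord}(a_2^2+a_1a_3)=2i_2<\operatorname{ord}B$, and $S_t(f)$ has a pole. If $4i_1+1$ is least, then $i_1\le i_2$ and $i_1\le i_3$; so $\operatorname{ord}B=2i_1\le\operatorname{ord}(a_2^2+a_1a_3)$. If $4i_3+3$ is least, then $i_3<i_1$ and $i_3<i_2$;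 so $\operatorname{ord}B=2i_3+1\le\operatorname{ord}(a_2^2+a_1a_3)$.
\end{proof}

For example, $S_t(t^2+t^3)=1/t$. To change coordinates we express $S$ through the Cartier operator. Put $\omega_y(f)=A\,dA+yB\,dB$. Since $C(A\,dA)=dA=a_2^2dy$ and $yB\,dB=(a_3^4y^2+a_1^2a_3^2y)\,dy$, we get
\begin{equation}\label{eq:CS}
C(\omega_y(f))=(a_2^2+a_1a_3)\,dy=S_y(f)B\,dy .
\end{equation}

\begin{lemma}\label{lem:cocycle}
Let $f,y,z\in F\setminus F^2$ and $y=G^2+H^2z$. Then $S_z(f)=S_y(f)H+S_z(y)$.
\end{lemma}

\begin{proof}
We have $f=(A+BG)^2+(BH)^2z$, so
\begin{align*}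
\omega_z(f)&=(A+BG)\,d(A+BG)+zBH\,d(BH)\\
&=A\,dA+d(ABG)+B^2(G\,dG+zH\,dH)+(G^2+H^2z)B\,dB\\
&=\omega_y(f)+B^2\omega_z(y)+d(ABG).
\end{align*}
Apply $C$ and use \eqref{eq:CS} three times: $S_z(f)BH\,dz=S_y(f)B\,dy+BS_z(y)H\,dz$. Now substitute $dy=H^2dz$ and divide by $BH\,dz$.
\end{proof}

Since $H^2=dy/dz$, the fourth power of this rule reads $S_z(f)^4=S_y(f)^4(dy/dz)^2+S_z(y)^4$, which has the form of the chain rule for the Schwarzian derivative.

\subsection{Existence}

\begin{proposition}\label{prop:good2}
If $p=2$, there is a good function $z\in K$.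
\end{proposition}

\begin{proof}
Fix $x\in K\setminus K^2$. For each $Q$ fix a uniformizer $t_Q$, with $t_Q=x-x(Q)$ at all points where $x$ is regular and $dx$ does not vanish. Write $x=A_Q^2+\beta_Q^2t_Q$ in $K_Q$, so that $dx=\beta_Q^2\,dt_Q$. If $t_Q=x-x(Q)$, then $\beta_Q=1$ and $S_{t_Q}(x)=0$; this is the case for almost all $Q$. For $z\in K\setminus K^2$, Lemma~\ref{lem:cocycle} in $K_Q$ gives
\[
S_{t_Q}(z)=S_x(z)\beta_Q+S_{t_Q}(x),
\]
with $S_x(z)\in K$ independent of $Q$. By Lemma~\ref{lem:Sreg} it suffices to find $\sigma\in K$ with $\sigma\beta_Q+S_{t_Q}(x)\in\mathcal O_Q$ for all $Q$, and then $z\in K\setminus K^2$ with $S_x(z)=\sigma$.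

\emph{The function $\sigma$.} Let $D=\sum_Q(\operatorname{ord}_Q\beta_Q)Q=\frac12\operatorname{div}(dx)$, so that $\mathcal O(D)_Q=\beta_Q^{-1}\mathcal O_Q$. We need $\sigma-S_{t_Q}(x)/\beta_Q\in\mathcal O(D)_Q$ for all $Q$. As $\deg D=g-1$, there is no vanishing for reasons of degree, and we must verify the residue condition in (F2). A differential $v\,dx$ with $v\in K$ lies in $H^0(\Omega(-D))$ if and only if $\operatorname{ord}_Q(v\beta_Q^2)\ge\operatorname{ord}_Q\beta_Q$, that is, $v\beta_Q\in\mathcal O_Q$, for all $Q$. Fix such a $v$, and write $t,A,\beta$ for $t_Q,A_Q,\beta_Q$. By \eqref{eq:CS},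
\[
\operatorname{Res}_Q\bigl(S_t(x)\beta^{-1}v\,dx\bigr)=\operatorname{Res}_Q\bigl(vS_t(x)\beta\,dt\bigr)=\operatorname{Res}_QC\bigl(v^2\omega_t(x)\bigr)=\bigl(\operatorname{Res}_Qv^2\omega_t(x)\bigr)^{1/2}.
\]
Put $A_1=vA$ and $B_1=v\beta\in\mathcal O_Q$. Then $A_1dA_1=v^2A\,dA+A^2v\,dv$ and $tB_1dB_1=v^2t\beta\,d\beta+t\beta^2v\,dv$, so
\[
v^2\omega_t(x)=A_1dA_1+tB_1dB_1+(A^2+\beta^2t)\,v\,dv=A_1dA_1+tB_1dB_1+xv\,dv .
\]
The form $tB_1dB_1$ is regular at $Q$. If $A_1=\sum\alpha_it^i$, the residue of $A_1dA_1$ is $\sum_i i\,\alpha_i\alpha_{-i}=\sum_{i>0}(i+(-i))\alpha_i\alpha_{-i}=0$. So only the last term contributes, and it is a global differential. Since square roots are additive, the sum in (F2) is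
\[
\sum_Q\bigl(\operatorname{Res}_Qxv\,dv\bigr)^{1/2}=\Bigl(\sum_Q\operatorname{Res}_Qxv\,dv\Bigr)^{1/2}=0
\]
by the residue theorem. Thus $\sigma$ exists.

\emph{The function $z$.} By (F5) the equation $a_2^2+a_1a_3+\sigma(a_1^2+a_3^2x)=0$ has a nontrivial solution $(a_1,a_2,a_3)\in K^3$. If $a_1^2+a_3^2x$ were $0$, then $a_1=a_3=0$ because $x\notin K^2$, and then $a_2=0$. So $B=a_1^2+a_3^2x\neq0$, and $z=a_1^4x+a_2^4x^2+a_3^4x^3$ has $dz=B^2dx\ne0$ and $S_x(z)=(a_2^2+a_1a_3)/B=\sigma$.
\end{proof}

\section{From a good function to small odd indices}\label{sec:clean}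

Again $p>0$ and $p\neq3$. At a zero or pole of a function, multiplication by a $q$-th power changes the order by a multiple of $q$. So the plan is to make every bad point a zero or a pole of odd order prime to $p$ by adding a $q$-th power, and then to reduce the orders by multiplying by a $q$-th power. Each operation needs a global function with prescribed local behavior, and such a function has unwanted poles or zeros elsewhere. Each time, a substitution into $\Phi$ absorbs them. Part (b) below records that existing triple points survive in a controlled way; it is used only for $p\ge5$.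

\begin{proposition}\label{prop:clean}
Let $z\in K$ be good and $n_0\ge1$. There is $f\in K$ of degree at least $n_0$ with $df\neq0$ such that:
\begin{itemize}
\item[(a)] if $p=2$, all indices $e_f(Q)$ are $1$ or $3$; if $p\ge5$, all $e_f(Q)$ are odd, prime to $p$, and at most $2p-1$;
\item[(b)] if $z$ is regular at $Q$ and $e_z(Q)=3$, then $f$ is regular at $Q$, $f\equiv f(Q)\bmod\mathfrak m_Q^3$, and $df=\kappa\,dz$ with $\kappa\in\mathcal O_Q^\times$ constant modulo $\mathfrak m_Q^3$.
\end{itemize}
\end{proposition}

\begin{proof}
Call $Q$ \emph{ordinary} if $z$ is regular at $Q$ and $e_z(Q)\in\{1,3\}$. Let $\Sigma$ be the set of points that are not ordinary and $\Theta$ the set of ordinary points with $e_z=3$; both are finite since $dz\ne0$. Choose an ordinary point $Q_0$ with $e_z(Q_0)=1$. Replacing $z$ by $z-z(Q_0)$ changes neither the hypothesis nor the conclusions, so we assume $z(Q_0)=0$. For $Q\in\Sigma$ fix $r_Q\in K_Q$ such that $\tau_Q=z-r_Q^q$ has odd order $e_Q$ prime to $p$, and fix an integer $l_Q$ with $ql_Q>\max(3e_Q,0)$. Let $N\ge2g$ be an integer; finitely many lower bounds on $N$,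 depending only on the data fixed so far and on $n_0$, will be imposed.

\medskip
\noindent\emph{Step 1: moving the bad points to zeros and poles.}
A function $\rho$ that approximates $r_Q$ at each $Q\in\Sigma$ needs a pole somewhere, say at $Q_0$, and then $z-\rho^q$ has a wild pole at $Q_0$. We therefore first replace $z$ by a function with a tame pole at $Q_0$ that is large enough to dominate. Choose $\xi\in H^0(\mathcal O(NQ_0))$ with a pole of exact order $N$ at $Q_0$ and with $\xi(Q)^q+z(Q)\ne0$ for $Q\in\Theta$. These are finitely many open conditions; the first is nonempty by (F1), the others because they can be met by constants; so (F6) applies. Put $z_1=\Phi(\xi^q,1;z)$.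

At $Q\in\Sigma$, \eqref{eq:shift} gives
\[
z_1=\sigma_Q^q+\Phi\bigl((\xi+r_Q)^q,1;\tau_Q\bigr),\qquad\text{where }\sigma_Q^q=\Phi(\xi^q,1;r_Q^q)\in K_Q^q .
\]
By Lemma~\ref{lem:order} the last term has order $\nu_Q=\min(2q\operatorname{ord}(\xi+r_Q)+e_Q,3e_Q)$, odd and prime to $p$. Since $\xi$ is regular at $Q$,
\[
\min\bigl(2q\min(0,\operatorname{ord}r_Q)+e_Q,\ 3e_Q\bigr)\le\nu_Q\le3e_Q .
\]
So $\sum_{Q\in\Sigma}|\nu_Q|\le c_0$ for a constant $c_0$ independent of $N$ and $\xi$.

Let $D=(2N-1)Q_0-\sum_{Q\in\Sigma}l_QQ$, and let $N$ be so large that $\deg D\ge2g$. By (F2) there is $\rho\in K$ with $\operatorname{ord}_Q(\rho+\sigma_Q)\ge l_Q$ for $Q\in\Sigma$, with $\operatorname{ord}_{Q_0}\rho\ge-(2N-1)$, and regular elsewhere; it may be altered by any element of $H^0(\mathcal O(D))$. Put $y=z_1+\rho^q$.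
\begin{itemize}
\item At $Q\in\Sigma$ we have $\operatorname{ord}_Qy=\nu_Q$, because $\operatorname{ord}(\rho+\sigma_Q)^q\ge ql_Q>3e_Q\ge\nu_Q$.
\item At $Q_0$, where $z$ has order $1$, Lemma~\ref{lem:order} gives $\operatorname{ord}z_1=\min(1-2qN,3)=1-2qN$, while $\operatorname{ord}\rho^q\ge q-2qN$. So $\operatorname{ord}_{Q_0}y=1-2qN$, which is odd and prime to $p$.
\item At an ordinary point $Q\ne Q_0$, Lemma~\ref{lem:triple} applies with $(\alpha,\beta)=(\xi^q,1)$ and $\delta_0=\xi(Q)^q+z(Q)$, which is nonzero on $\Theta$. So $y$ is regular with $e_y(Q)\in\{1,3\}$, and $e_y(Q)=3$ exactly on the set $\Gamma$ of ordinary $Q\ne Q_0$ with $Q\in\Theta$ or $\xi(Q)^q+z(Q)=0$.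
\end{itemize}
The set $\Gamma$ does not depend on $\rho$, and it is finite because $\xi^q+z$ has differential $dz\neq0$. It is disjoint from $\Sigma\cup\{Q_0\}$, and $\mathcal O(D)$ is base point free, so for each $Q\in\Gamma$ the value $\rho(Q)$ can be changed by altering $\rho$. By (F6) we may assume $y(Q)=z_1(Q)+\rho(Q)^q\ne0$ for all $Q\in\Gamma$.

Let $\Pi$ be the set of zeros and poles of $y$. It contains $\Sigma\cup\{Q_0\}$, since $y$ has odd order there; every other point of $\Pi$ is an ordinary point outside $\Gamma$, hence a simple zero of $y$. Thus $y$ has odd order prime to $p$ at every point of $\Pi$; outside $\Pi$ we have $e_y\in\{1,3\}$, with $e_y=3$ exactly on $\Gamma$. The degree of $y$ is at least $2qN-1$, and the zeros in $\Sigma$ have total multiplicity at most $c_0$, so $y$ has at least $2qN-1-c_0$ simple zeros outside $\Sigma$.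

\medskip
\noindent\emph{Step 2: the divisor $J$ of corrections.}
In Step 3 we substitute $y$ into $\Phi$ once more, in a way that keeps the order at the zeros of $y$ and triples it at the poles. So for $Q\in\Pi$ put $\mu_Q=\operatorname{ord}_Qy$ if $Q$ is a zero and $\mu_Q=3\operatorname{ord}_Qy$ if $Q$ is a pole; $\mu_Q$ is odd and prime to $p$. We want integers $J_Q$ with $\mu_Q-qJ_Q$ small and odd, and with $\sum J_Q$ even and large. The pole at $Q_0$ forces a very negative $J_{Q_0}$, and we compensate by turning simple zeros into poles, as with $\zeta_0$ in Example~\ref{ex:line}. Let $T$ be the set of simple zeros of $y$ outside $\Sigma$, except that for $p=2$ one of them may be omitted, as decided below.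
\begin{itemize}
\item For $p=2$ let $J_Q=1$ if $Q\in T$ and $J_Q=\lfloor\mu_Q/4\rfloor$ if $Q\in\Pi\setminus T$. Then $\mu_Q-4J_Q$ is $-3$ on $T$ and lies in $\{1,3\}$ on $\Pi\setminus T$.
\item For $p\ge5$ let $J_Q=2$ if $Q\in T$, so that $\mu_Q-pJ_Q=1-2p$. If $Q\in\Pi\setminus T$, let $J_Q$ be the even integer with $|\mu_Q-pJ_Q|<p$; it exists because $\mu_Q$ is not an odd multiple of $p$. In all cases $J_Q$ is even, and $\mu_Q-pJ_Q$ is odd, prime to $p$, and of absolute value at most $2p-1$.
\end{itemize}
Put $J_Q=0$ for $Q\notin\Pi$ and $J=\sum J_QQ$. Since $\mu_{Q_0}=3-6qN$, we have $J_{Q_0}=-6N$ in both cases. For $Q\in\Sigma$ we have $|J_Q|\le|\mu_Q|\le3|\nu_Q|$. An omitted simple zero has $\mu_Q=1$ and $J_Q=0$. Hence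
\[
\deg J\ge-6N-3c_0+(8N-2-c_0)\ \ (p=2),\qquad\deg J\ge-6N-3c_0+2(2pN-1-c_0)\ \ (p\ge5).
\]
For $p\geq5$ the degree of $J$ is even. For $p=2$, omitting a point from $T$ lowers $\deg J$ by $1$, and we omit one exactly when this is needed to make $\deg J$ even. Let $N$ be so large that $\deg J\ge4g$ and $|T|\ge n_0$. By (F3) there are a divisor $A$ and $h\in K^\times$ with
\[
\operatorname{div}(h)=2A-J .
\]
As $\deg A=\frac12\deg J\ge2g$, the line bundle $\mathcal O(A)$ is base point free.

\medskip
\noindent\emph{Step 3: absorbing $2A$.}
The function $h^qy$ would have unwanted zeros and poles along $2qA$. If $\varphi_1,\varphi_2$ are sections of $\mathcal O(A)$ without common zero, the expression $\Phi(\varphi_1^q,\varphi_2^q;y)$, being quadratic in $\varphi_1^q,\varphi_2^q$, cancels exactly this divisor. For $\varphi_i\in H^0(\mathcal O(A))\subset K$ and a uniformizer $t$ at $Q$ write $\varphi_i=t^{-\operatorname{ord}_QA}\psi_i$ with $\psi_i\in\mathcal O_Q$; the section $\varphi_i$ vanishes at $Q$ if $\psi_i(Q)=0$. Choose $\varphi_1$ vanishing at no point of $\Pi\cup\Gamma$. Then choose $\varphi_2$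 vanishing at no zero of the section $\varphi_1$ and at no pole of $y$, and with $\psi_1(Q)+y(Q)^{1/q}\psi_2(Q)\ne0$ for $Q\in\Gamma$. All these are nonempty open conditions, the last ones because they hold for $\varphi_2=0$; so (F6) applies. Put
\[
f=h^q\,\Phi(\varphi_1^q,\varphi_2^q;y).
\]
At a point $Q$ write $h=t^{2\operatorname{ord}_QA-J_Q}u$ with $u$ a unit. By homogeneity, $f=t^{-qJ_Q}u^q\,\Phi(\psi_1^q,\psi_2^q;y)$.
\begin{itemize}
\item Let $Q\notin\Pi$. Then $J_Q=0$, the units condition of Lemma~\ref{lem:triple} holds since $\psi_1,\psi_2$ do not both vanish at $Q$, and if $e_y(Q)=3$ then $Q\in\Gamma$ and $\delta_0=(\psi_1(Q)+y(Q)^{1/q}\psi_2(Q))^q\ne0$. So $f$ is regular at $Q$ with $e_f(Q)\in\{1,3\}$.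
\item Let $Q$ be a zero of $y$. Then $\psi_1(Q)\ne0$, and Lemma~\ref{lem:order} gives $\operatorname{ord}\Phi(\psi_1^q,\psi_2^q;y)=\min(\mu_Q,2q\operatorname{ord}\psi_2+3\mu_Q)=\mu_Q$.
\item Let $Q$ be a pole of $y$. Then $\psi_2(Q)\ne0$, and the order is $\min(2q\operatorname{ord}\psi_1+\operatorname{ord}y,3\operatorname{ord}y)=3\operatorname{ord}y=\mu_Q$.
\end{itemize}
So $\operatorname{ord}_Qf=\mu_Q-qJ_Q$ for $Q\in\Pi$, and $e_f(Q)=|\mu_Q-qJ_Q|$. This proves (a). The orders on $\Pi$ are prime to $p$, so $df\neq0$; each point of $T$ is a pole of $f$, so $\deg f\ge|T|\ge n_0$.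

For (b), let $z$ be regular at $Q$ with $e_z(Q)=3$. Then $Q\in\Theta\subset\Gamma$, so $Q\notin\Pi$, $e_y(Q)=3$, and $e_f(Q)=3$ by Lemma~\ref{lem:triple}. Applying \eqref{eq:dPhi} twice,
\[
df=u^q(\psi_1^q+\psi_2^qy)^2\,dy=u^q(\psi_1^q+\psi_2^qy)^2(\xi^q+z)^2\,dz .
\]
The $q$-th powers are constant modulo $\mathfrak m_Q^4$, and $y$ and $z$ are constant modulo $\mathfrak m_Q^3$. The second and third factors do not vanish at $Q$ by the choice of $\varphi_2$ and of $\xi$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $p=2$]
Apply Proposition~\ref{prop:clean}(a) to the good function of Proposition~\ref{prop:good2}.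
\end{proof}

The construction ends the proof for $p=2$ because every odd integer is congruent to $1$ or $3$ modulo $4$. For $p\ge5$ parity allows only shifts by multiples of $2p$, and larger indices remain. What Proposition~\ref{prop:clean} supplies in that case is tameness and a bound, which the deformation argument needs.

\section{An unobstructed map with even ramification divisor}\label{sec:start}

From now on $p=0$ or $p\ge5$, and $g\ge1$.

\subsection{The obstruction space}

Let $F\supseteq k$ be an algebraically closed field; we work on $X_F$, with the notation of Section~\ref{sec:facts}. For a rational function $f$ on $X_F$ with $df\ne0$ put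
\[
\mathcal N(f)=\bigl\{\theta\in H^0(X_F,\Omega^{\otimes2}):\ \operatorname{Res}_Q(\theta/df)=0\text{ for all }Q\bigr\}.
\]
Suppose that $f$ is unramified over $\infty$ and $R_f=2E$ with $E=\sum a_QQ$. Write $I=f^*\infty$; it is disjoint from $E$, and $\operatorname{div}(df)=2E-2I$. As recalled in Section~\ref{sec:deform}, the first-order deformations of the map $f$ with $X$ fixed are $f+\epsilon v$ with $v\in H^0(\mathcal O(2I))$. At a point $Q$ of $E$ two kinds of $v$ do not change the local shape of the map: a constant, which translates the target, and an element $wf'$ of the ideal $(f')=\mathfrak m_Q^{2a_Q}$, which comes from the change of coordinate $t\mapsto t+\epsilon w$ on the source. So the restriction map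
\[
\operatorname{res}_f\colon H^0(\mathcal O(2I))\longrightarrow\bigoplus_{Q\in\operatorname{supp}E}\mathcal O_Q/(F+\mathfrak m_Q^{2a_Q})
\]
records how a global deformation changes the ramification points. The next lemma says that $\mathcal N(f)$ is the obstruction to changing them independently and at will.

\begin{lemma}\label{lem:dual}
Let $f$ be as above, of degree $n\ge g$. Then $\operatorname{res}_f$ is surjective if and only if $\mathcal N(f)=0$.
\end{lemma}

\begin{proof}
Division by $df$ identifies $H^0(\Omega^{\otimes2})$ with $H^0(\Omega(2E-2I))$, and $\mathcal N(f)$ with the space $\mathcal N'$ of those $\omega\in H^0(\Omega(2E-2I))$ all of whose residues vanish. Such $\omega$ are regular off $\operatorname{supp}E$, so only the residues on $\operatorname{supp}E$ matter. We show that $\mathcal N'$ is dual to the cokernel of $\operatorname{res}_f$.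

The pairing $(v,\omega_Q)\mapsto\operatorname{Res}_Q(v\omega_Q)$ between $\mathcal O_Q/\mathfrak m_Q^{2a_Q}$ and $\mathfrak m_Q^{-2a_Q}\Omega_Q/\Omega_Q$ is perfect, since $t^i$ pairs with $t^{-i-1}dt$. So the linear functionals on the target of $\operatorname{res}_f$ correspond to families $(\omega_Q)_{Q\in\operatorname{supp}E}$ of polar parts of order at most $2a_Q$ that kill the constants, that is, with $\operatorname{Res}_Q\omega_Q=0$. Such a functional vanishes on the image of $\operatorname{res}_f$ if and only if $\sum_Q\operatorname{Res}_Q(v\omega_Q)=0$ for all $v\in H^0(\mathcal O(2I))$. By (F2) for $\mathcal L=\Omega(-2I)$, this holds if and only if the $\omega_Q$ are the polar parts of some $\omega\in H^0(\Omega(2E-2I))$, which then lies in $\mathcal N'$. Thus sending $\omega$ to its polar parts maps $\mathcal N'$ onto the dual of the cokernel. The kernel of this map lies in $H^0(\Omega(-2I))$, which is $0$ because $2g-2-2n<0$.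
\end{proof}

\begin{example}\label{ex:obstructed}
The condition $\mathcal N(f)=0$ is not automatic, even for triply ramified maps. On $y^2+y=x^3$ let $f=1/(y-c)$ with $c\neq0,-1$, let $\omega_0=dx/(2y+1)$ be the invariant differential, and let $\iota(x,y)=(\zeta x,y)$ with $\zeta$ a primitive cube root of unity. Then $\iota^*(\omega_0^2/df)=\zeta^2\omega_0^2/df$. The poles of $\omega_0^2/df$ are the three ramification points of $f$, which are fixed by $\iota$. So each residue equals $\zeta^2$ times itself and is $0$, and $\omega_0^2\in\mathcal N(f)$.
\end{example}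

\subsection{The starting map}

\begin{proposition}\label{prop:start}
There is $f_0\in K$ with $df_0\ne0$, of degree at least $g$ and unramified over $\infty$, such that $R_{f_0}=2E_0$ is even, $\mathcal N(f_0)=0$, and, if $p>0$, all multiplicities of $E_0$ are at most $p-1$.
\end{proposition}

The idea is this. Each ramification point $Q$ of $f$ imposes the linear condition $\operatorname{Res}_Q(\theta/df)=0$ on $\theta$, and we need enough independent conditions. Start from any $f_1$ with $\operatorname{div}(df_1)$ even and compose it with a polynomial $G$ whose derivative is a square $s^2$. Evenness is preserved, triple points appear over the simple roots of $s$, and the condition imposed by such a point depends on the second derivative of $s$ at the root, which is at our disposal.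

\begin{proof}
\emph{Step 1: a function $f_1$ with $\operatorname{div}(df_1)$ even.} We look for an exact differential that is the square of a half-differential. By (F3) there is a line bundle $L$ with $L^{\otimes2}\cong\Omega$; its degree is $g-1$. Let $D$ be a sum of $2g$ distinct points, and put
\[
V=H^0(L(2D)),\qquad W=H^0(\Omega(4D))/dH^0(\mathcal O(3D)).
\]
By (F1), $\dim V=(5g-1)+1-g=4g$, $\dim H^0(\Omega(4D))=(10g-2)+1-g=9g-1$ and $\dim H^0(\mathcal O(3D))=5g+1$. The kernel of $d$ on $H^0(\mathcal O(3D))$ is $k$: for $p\ge5$ it consists of $p$-th powers with poles of order at most $3<p$, hence without poles. So $\dim W=9g-1-5g=4g-1$. The map $V\to W$, $\sigma\mapsto[\sigma^2]$, is given by $4g-1$ quadratic forms in $4g$ variables. By (F4) there are $\sigma\neq0$ in $V$ and $f_1\in H^0(\mathcal O(3D))$ with $df_1=\sigma^2\ne0$, and $\operatorname{div}(df_1)$ is twice the divisor of $\sigma$ as a rational section of $L$.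

\emph{Step 2: the interpolation data.} For $\theta\in H^0(\Omega^{\otimes2})$ put $u_\theta=\theta/(df_1)^2\in K$, and let $\partial=d/df_1$. If $f_1$ is unramified over $b\in k$ and $f_1(Q)=b$, then $w=f_1-b$ is a uniformizer at $Q$, $u_\theta$ is regular at $Q$, and $u_\theta=u_\theta(Q)+\partial u_\theta(Q)w+\cdots$. We choose distinct such values $b_1,b_2,\dots$ and elements $a_1,a_2,\dots$ of $k$, and put
\[
U_j=\bigl\{\theta:\ \partial u_\theta(Q)=2a_iu_\theta(Q)\text{ for all }i\le j\text{ and all }Q\in f_1^{-1}(b_i)\bigr\},
\]
with $U_0=H^0(\Omega^{\otimes2})$. If $U_j$ contains $\theta\ne0$, then $u_\theta$ has finitely many zeros, so we can choose a new $b_{j+1}$ with $u_\theta(Q)\ne0$ for some $Q$ over it, and then $a_{j+1}$ with $2a_{j+1}\ne\partial u_\theta(Q)/u_\theta(Q)$; thus $\theta\notin U_{j+1}$. So the dimension drops until $U_j=0$. Adding further pairs, we obtain $\ell\ge g$ pairs $(b_i,a_i)$ with $U_\ell=0$.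

\emph{Step 3: polynomials $s,G\in k[Y]$ with $G'=s^2$ and $s(b_i)=0$, $s'(b_i)=1$, $s''(b_i)=2a_i$.} For $p=0$ find $s$ by Hermite interpolation and integrate $s^2$. For $p>0$ a polynomial has an antiderivative if and only if no monomial $Y^j$ with $j\equiv-1\bmod p$ occurs in it. We take $s$ of low degree over the ring $k[Y^p]$, whose elements have derivative $0$ and, as the $b_i^p$ are distinct, can be given arbitrary values at the $b_i$ by Lagrange interpolation in $Y^p$.
\begin{itemize}
\item For $p\ge7$ let $s=\alpha+\beta Y+\gamma Y^2$ with $\alpha,\beta,\gamma\in k[Y^p]$. The exponents in $s^2$ are congruent to $0,\dots,4$, and $p-1\ge6$. Since $s'=\beta+2\gamma Y$ and $s''=2\gamma$, we choose $\gamma(b_i)=a_i$, $\beta(b_i)=1-2a_ib_i$ and $\alpha(b_i)=-\beta(b_i)b_i-a_ib_i^2$.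
\item For $p=5$ the term $\gamma^2Y^4$ would be an obstruction, and a cubic term is used to cancel it. Let $s=\alpha+\Phi(\lambda,\nu;Y)=\alpha+\lambda^2Y+\lambda\nu Y^2+2\nu^2Y^3$ with $\alpha,\lambda,\nu\in k[Y^5]$; here $\frac13=2$. As a polynomial of degree at most $6$ in $Y$ over $k[Y^5]$, $s^2$ has $Y^4$-coefficient $2\cdot\lambda^2\cdot2\nu^2+\lambda^2\nu^2=5\lambda^2\nu^2=0$. Since $s'=(\lambda+\nu Y)^2$ and $s''=2\nu(\lambda+\nu Y)$, we choose $\nu(b_i)=a_i$, $\lambda(b_i)=1-a_ib_i$, and $\alpha(b_i)$ so that $s(b_i)=0$.
\end{itemize}

\emph{Step 4: the function $z=G(f_1)$.} The differential $dz=s(f_1)^2df_1$ is nonzero with even divisor. As $s\neq0$ has $\ell$ distinct roots, $\deg z\ge\deg G\ge2\ell+1\ge g$. Let $Q\in f_1^{-1}(b_i)$ and $w=f_1-b_i$. Then $s(f_1)=w+a_iw^2+\cdots$, so $dz=(w^2+\cdots)\,dw$; since $1,2,3$ are invertible in $k$, this gives $z-z(Q)=\frac13w^3+\cdots$ and $e_z(Q)=3$. Moreover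
\[
\frac\theta{dz}=\frac{u_\theta\,dw}{s(f_1)^2}=w^{-2}\bigl(1-2a_iw+\cdots\bigr)\bigl(u_\theta(Q)+\partial u_\theta(Q)w+\cdots\bigr)dw,
\]
and therefore
\begin{equation}\label{eq:res}
\operatorname{Res}_Q(\theta/dz)=\partial u_\theta(Q)-2a_iu_\theta(Q).
\end{equation}

\emph{Step 5: tameness and normalization at $\infty$.} If $p=0$ let $f_2=z$ and $\kappa=1$; then $R_{f_2}=2E_0$ is even. If $p\ge5$, the map $z$ may be wild, with large multiplicities. But $z$ is good by Lemma~\ref{lem:good5}; let $f_2$ be the function of Proposition~\ref{prop:clean} with $n_0=g$. Its indices are odd, prime to $p$ and at most $2p-1$, so $R_{f_2}=2E_0$ with multiplicities $(e_{f_2}(Q)-1)/2\le p-1$. In both cases choose $c\in k$ over which $f_2$ is unramified and put $f_0=1/(f_2-c)$. It has the same degree and ramification divisor as $f_2$ and is unramified over $\infty$.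

Let $Q\in f_1^{-1}(b_i)$. By Step 4 and Proposition~\ref{prop:clean}(b), $f_2$ is regular at $Q$ and constant modulo $\mathfrak m_Q^3$, hence ramified, so $f_2(Q)\ne c$; and $df_0=-(f_2-c)^{-2}\kappa\,dz$. The factor $-(f_2-c)^{-2}\kappa$ is a unit at $Q$ that is constant modulo $\mathfrak m_Q^3$, and so is its inverse, while $\theta/dz$ has a pole of order at most $2$. So $\operatorname{Res}_Q(\theta/df_0)$ is the expression \eqref{eq:res} times a nonzero constant independent of $\theta$. Hence $\mathcal N(f_0)\subset U_\ell=0$.
\end{proof}

\section{Deforming inside the even locus}\label{sec:deform}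

Let $f_0$ and $E_0$ be as in Proposition~\ref{prop:start}, let $n=\deg f_0\ge g$ and $m=n+g-1$, so that $\deg E_0=m$.

\subsection{The space of maps with even ramification divisor}

We recall two parameter spaces. The morphisms $X\to\mathbf P^1$ of degree $n$ are parametrized by a quasi-projective scheme $\operatorname{Mor}_n(X,\mathbf P^1)$. Its tangent space at $f$ is $H^0(f^*T_{\mathbf P^1})$, and if $H^1(f^*T_{\mathbf P^1})=0$ it is smooth at $f$ of dimension $\dim H^0(f^*T_{\mathbf P^1})$. The vector field $\partial/\partial x$ on $\mathbf P^1$ vanishes to order $2$ at $\infty$ and nowhere else, so $v\mapsto v\,\partial/\partial x$ identifies $\mathcal O(2f^*\infty)$ with $f^*T_{\mathbf P^1}$; the tangent vector $v$ is the map $f+\epsilon v$ over the dual numbers, $\epsilon^2=0$. As $2n\geq2g-1$, (F1) shows that $\operatorname{Mor}_n(X,\mathbf P^1)$ is smooth of dimension $2n+1-g$.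

The symmetric power $X^{(d)}$ is smooth of dimension $d$, and morphisms $S\to X^{(d)}$ correspond to relative effective divisors of degree $d$ on $X\times S$, that is, effective Cartier divisors that are finite and flat of degree $d$ over $S$. A section of a line bundle on $X\times S$ that is nonzero on every fiber defines such a divisor. Doubling, $E\mapsto2E$, is a morphism $X^{(m)}\to X^{(2m)}$.

For the universal map $f$, the differential $df$ is a section of $\Omega\otimes f^*T_{\mathbf P^1}$, whose divisor on a separable fiber is $R_f$. Let $M\subset\operatorname{Mor}_n(X,\mathbf P^1)$ be the subscheme of separable maps unramified over $\infty$. It is open: both conditions say that a closed subset of $X\times\operatorname{Mor}_n$ misses the fiber (for separability, that the zero locus of $df$ is not the whole fiber), and $X$ is proper and smooth. The divisor of $df$ defines a morphism $M\to X^{(2m)}$, $f\mapsto R_f$. Put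
\[
Z=M\times_{X^{(2m)}}X^{(m)} .
\]
For an algebraically closed field $F\supseteq k$, the $F$-points of $Z$ are the pairs $(f,E)$ on $X_F$ with $f\in M(F)$ and $R_f=2E$. We write $I=f^*\infty$ as before.

\begin{lemma}\label{lem:tangent}
Let $(f,E)\in Z(F)$ with $E=\sum a_QQ$. At $Q\in\operatorname{supp}E$ let $t$ be a uniformizer, let $'$ denote $d/dt$, and write $f'=ut^{2a_Q}$ with $u$ a unit. Let $v\in H^0(\mathcal O(2I))$, and let a first-order deformation of $E$ be given at each $Q$ by the equation $t^{a_Q}+\epsilon\phi_Q$ with $\phi_Q\in\mathcal O_Q$. The pair is tangent to $Z_F$ if and only if, at each $Q\in\operatorname{supp}E$,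
\begin{equation}\label{eq:tangent}
v'\equiv2ut^{a_Q}\phi_Q\pmod{t^{2a_Q}} .
\end{equation}
Consequently the tangent space of $Z_F$ at $(f,E)$ is
\[
T_{(f,E)}Z_F=\bigl\{v\in H^0(\mathcal O(2I)):\ \operatorname{ord}_Qdv\ge a_Q\text{ for all }Q\in\operatorname{supp}E\bigr\}.
\]
\end{lemma}

\begin{proof}
Write $a=a_Q$, $\phi=\phi_Q$. The pair is tangent to $Z_F$ if and only if the ramification divisor of $f+\epsilon v$ equals twice the deformed divisor. Both are supported on $\operatorname{supp}E$, where $f$ and $v$ are regular, so the condition is that $u^{-1}(f'+\epsilon v')=t^{2a}+\epsilon u^{-1}v'$ and $(t^a+\epsilon\phi)^2=t^{2a}+2\epsilon t^a\phi$ generate the same ideal of $\mathcal O_Q[\epsilon]$. Both are nonzero divisors with the same reduction modulo $\epsilon$, so this happens if and only if they differ by a unit $1+\epsilon w$, that is, if and only if $u^{-1}v'-2t^a\phi\in t^{2a}\mathcal O_Q$. This is \eqref{eq:tangent}. In the same way, $t^a+\epsilon\phi$ and $t^a+\epsilon\tilde\phi$ define the same deformation of $E$ if and only if $\phi\equiv\tilde\phi\bmod t^a$. Since $2$ is invertible,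 \eqref{eq:tangent} has a solution $\phi$ if and only if $t^a$ divides $v'$, and then $\phi$ is unique modulo $t^a$.
\end{proof}

For $p=2$ the right side of \eqref{eq:tangent} vanishes and $\phi_Q$ is free, so this description of the tangent space, and with it the rest of the argument, breaks down.

\begin{lemma}\label{lem:smooth}
The scheme $Z$ is smooth at $z_0=(f_0,E_0)$, of dimension $2n+1-g-m$.
\end{lemma}

\begin{proof}
Write $E_0=\sum a_QQ$ and $I_0=f_0^*\infty$. Let $\mathcal V_Q=\{v\in\mathcal O_Q:\operatorname{ord}dv\ge a_Q\}$. An element $\sum v_it^i$ lies in $\mathcal V_Q$ if and only if $iv_i=0$ for $1\le i\le a_Q$. These $i$ are invertible in $k$, because $a_Q\le p-1$ when $p>0$. So $\mathcal V_Q=k+\mathfrak m_Q^{a_Q+1}$, which has codimension $a_Q$ in $\mathcal O_Q$ and contains $k+\mathfrak m_Q^{2a_Q}$. By Lemma~\ref{lem:dual} and $\mathcal N(f_0)=0$, the map $H^0(\mathcal O(2I_0))\to\bigoplus_Q\mathcal O_Q/\mathcal V_Q$ is surjective. Its kernel is $T_{z_0}Z$ by Lemma~\ref{lem:tangent}, so $\dim T_{z_0}Z=2n+1-g-m$. On the other hand $Z$ is the preimage of the diagonal of $X^{(2m)}\times X^{(2m)}$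 in the smooth variety $M\times X^{(m)}$, of dimension $2n+1-g+m$. As $X^{(2m)}$ is smooth of dimension $2m$, its diagonal is locally defined by $2m$ equations, so $\dim_{z_0}Z\ge2n+1-g-m$. The local dimension thus equals the dimension of the tangent space.
\end{proof}

If some $a_Q$ were at least $p$, the condition for $i=p$ would be empty, the tangent space would exceed the lower bound for the dimension, and smoothness could not be concluded. This is why Step 5 of Proposition~\ref{prop:start} passes through Proposition~\ref{prop:clean}.

\subsection{The generic point}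

Let $Z'\subset Z$ be a smooth irreducible open neighborhood of $z_0$, with generic point $\eta$ and universal divisor $\mathcal E\subset X\times Z'$, finite and flat of degree $m$ over $Z'$. Let $B_0$ be the completed local ring of $Z'$ at $z_0$. It is a complete regular local ring with residue field $k$, hence a domain, and it contains $\mathcal O_{Z',z_0}$. Let $F$ be an algebraic closure of the fraction field of $B_0$. Then $\operatorname{Spec}F\to Z'$ has image $\eta$. Let $z_1=(f,E)\in Z'(F)$ be the corresponding pair, and write $E=\sum_{j=1}^la_jQ_j$ with distinct points $Q_j\in X(F)$. We shall show that all $a_j$ equal $1$.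

We use repeatedly that a finite algebra over a complete local ring is a product of complete local rings, indexed by the points of its closed fiber. First, the two properties of $f_0$ pass to $f$. The point to watch is that the target of $\operatorname{res}_f$ involves one copy of the constants for each point of $E$, and the number of points may jump; the idempotents of the family over $B_0$ provide constants that vary flatly.

\begin{lemma}\label{lem:generic}
We have $\mathcal N(f)=0$, and $a_j\le p-1$ for all $j$ if $p>0$.
\end{lemma}

\begin{proof}
Let $f_{B_0}$, $E_{B_0}$ and $I_{B_0}=f_{B_0}^*\infty$ be the pullbacks of the universal objects to $X_{B_0}$. The finite flat scheme $E_{B_0}$ is a disjoint union of pieces indexed by $Q\in\operatorname{supp}E_0$, and the piece at $Q$ has degree $a_Q$. Each $Q_j$ lies in the fiber over $F$ of one piece, so $a_j\le a_Q\le p-1$ for some $Q$ when $p>0$.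

By cohomology and base change, the vanishing of $H^1(\mathcal O(2I_0))$ implies that $\mathcal H=H^0(X_{B_0},\mathcal O(2I_{B_0}))$ is a free $B_0$-module with $\mathcal H\otimes k=H^0(\mathcal O(2I_0))$ and $\mathcal H\otimes F=H^0(\mathcal O(2I))$. Let $\mathcal A$ be the ring of functions of the finite flat $B_0$-scheme $2E_{B_0}$, and let $\iota_Q\in\mathcal A$, for $Q\in\operatorname{supp}E_0$, be the idempotents of its local factors. Since $E_{B_0}$ is disjoint from $I_{B_0}$, elements of $\mathcal H$ restrict to functions on $2E_{B_0}$. Consider the $B_0$-linear map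
\[
\mathcal H\oplus\bigoplus_{Q\in\operatorname{supp}E_0}B_0\longrightarrow\mathcal A,\qquad(v,(\lambda_Q))\longmapsto v|_{2E_{B_0}}+\sum_Q\lambda_Q\iota_Q .
\]
Modulo the maximal ideal of $B_0$ it becomes $H^0(\mathcal O(2I_0))\oplus\bigoplus_Qk\to\bigoplus_Q\mathcal O_Q/\mathfrak m_Q^{2a_Q}$, which is surjective because $\operatorname{res}_{f_0}$ is. By Nakayama's lemma the map is surjective, and it remains so after tensoring with $F$. In $\mathcal A\otimes F=\bigoplus_j\mathcal O_{Q_j}/\mathfrak m_{Q_j}^{2a_j}$ each $\iota_Q$ is an idempotent, and the only idempotents of a local ring are $0$ and $1$; so $\iota_Q\in\bigoplus_jF$. Hence $\operatorname{res}_f$ is surjective, and $\mathcal N(f)=0$ by Lemma~\ref{lem:dual}.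
\end{proof}

At the generic point the number of points of $E$ cannot increase any further, so every deformation of $z_1$ in $Z$ only moves the points $Q_j$, like $(t-w)^5$ in Section~\ref{sub:split}. Smoothness is what makes this true for tangent vectors as well.

\begin{lemma}\label{lem:moving}
Every $v\in T_{z_1}Z_F$ satisfies $\operatorname{ord}_{Q_j}dv\ge2a_j-1$ for all $j$.
\end{lemma}

\begin{proof}
Let $B_1$ be the completed local ring of $Z'_F$ at the $F$-point $z_1$, with maximal ideal $\mathfrak n$. As $Z'_F$ is smooth over $F$, $B_1$ is a regular local ring, in particular a domain; let $\Lambda$ be an algebraic closure of its fraction field. The projection $Z'_F\to Z'$ sends $z_1$ to $\eta$, so it induces a homomorphism from the field $k(\eta)=\mathcal O_{Z',\eta}$ to $\mathcal O_{Z'_F,z_1}\subset B_1$. Thus $\operatorname{Spec}B_1\to Z'$ factors through $\operatorname{Spec}k(\eta)$, and the pullback $E_{B_1}$ of $\mathcal E$ is the base change of the finite $k(\eta)$-scheme $\mathcal E_\eta$. The number of points of $\mathcal E_\eta$ with values in an algebraically closed extension of $k(\eta)$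 does not depend on the extension. Applying this to $B_1\to\Lambda$ and to $B_1\to B_1/\mathfrak n=F$, we see that the fiber of $E_{B_1}$ over $\Lambda$ has exactly $l$ points.

The scheme $E_{B_1}$ is a disjoint union of local pieces $E_j$, finite and flat of degree $a_j$ over $B_1$, with closed point $Q_j$. The fiber of each $E_j$ over $\Lambda$ is nonempty, and there are $l$ pieces, so each such fiber has exactly one point. Fix $j$, write $a=a_j$, and let $t$ be a uniformizer of $X_F$ at $Q_j$. The completed local ring of $X_{B_1}$ at $Q_j$ is $B_1[[t]]$, and the ideal of $E_j$ in it is generated by a power series that is a unit times $t^a$ modulo $\mathfrak n$. By the Weierstrass preparation theorem this series is a unit times a monic polynomial $e\in B_1[t]$ of degree $a$ with $e\equiv t^a\bmod\mathfrak n$, and $E_j=\operatorname{Spec}B_1[[t]]/(e)=\operatorname{Spec}B_1[t]/(e)$. So $e$ has a single root $c\in\Lambda$, and $e=(t-c)^a$. The coefficient $-ac$ of $t^{a-1}$ lies in $\mathfrak n$, and $a$ is invertible in $F$ by Lemma~\ref{lem:generic}. Hence $c\in\mathfrak n$, and $e=(t-c)^a$ holds in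 $B_1[t]$ since $B_1\subset\Lambda$.

As $Z'$ is open in $Z$, a tangent vector $v\in T_{z_1}Z_F$ is a local $F$-algebra homomorphism $B_1\to F[\epsilon]$. It sends $c$ to $c_1\epsilon$ with $c_1\in F$, and $e$ to $(t-c_1\epsilon)^a=t^a-\epsilon ac_1t^{a-1}$. So the deformation of $E$ attached to $v$ has $\phi_{Q_j}=-ac_1t^{a-1}$, and \eqref{eq:tangent} gives $v'\equiv-2ac_1ut^{2a-1}\bmod t^{2a}$.
\end{proof}

\begin{lemma}\label{lem:reduced}
The divisor $E$ is reduced.
\end{lemma}

\begin{proof}
Suppose that $a=a_j\ge2$. There is an integer $i$ with $a+1\le i\le2a-1$ that is invertible in $F$: for $a=2$ take $i=3$, using $p\ne3$; for $a\ge3$ the range contains two consecutive integers, and $p$ does not divide both. By Lemmas~\ref{lem:generic} and~\ref{lem:dual} there is $v\in H^0(\mathcal O(2I))$ with $v\in t^i+F+\mathfrak m_{Q_j}^{2a}$ at $Q_j$ and $v\in F+\mathfrak m_{Q_{j'}}^{2a_{j'}}$ at $Q_{j'}$ for $j'\ne j$. At $Q_{j'}$ we have $\operatorname{ord}dv\ge2a_{j'}-1\ge a_{j'}$. At $Q_j$ we have $v'\equiv it^{i-1}\bmod t^{2a-1}$, so $\operatorname{ord}dv=i-1$ with $a\le i-1\le2a-2$. By Lemma~\ref{lem:tangent},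 $v$ is tangent to $Z_F$ at $z_1$, and this contradicts Lemma~\ref{lem:moving}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for $p=0$ and $p\ge5$]
A finite flat morphism is \'etale over a point exactly when its geometric fiber there is reduced. By Lemma~\ref{lem:reduced}, $\mathcal E\to Z'$ is \'etale over $\eta$. The set of points of $\mathcal E$ where the morphism is not \'etale is closed, and its image in $Z'$ is closed because the morphism is finite; this image does not contain $\eta$. So its complement is a nonempty open subset of $Z'$ and contains a closed point, which is a pair $(f,E)$ over $k$ with $df\ne0$, $R_f=2E$ and $E$ reduced. By Lemma~\ref{lem:RE}, $f$ is triply ramified. Together with the case $p=2$ treated in Section~\ref{sec:clean} and the case $g=0$, this completes the proof.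
\end{proof}

\begin{thebibliography}{9}

\bibitem{GJ}
Dorian Goldfeld, Jay Jorgenson, et al., \emph{Number theory, analysis and geometry. In memory of Serge Lang}, Springer, 2012, ISBN 9781461412595.
\texttt{http://\allowbreak www.nozdr.\allowbreak mirror.\allowbreak cypherpunks.ru/\allowbreak kolxoz/M/\allowbreak Goldfeld\%20D.,\allowbreak\%20at\%20al.\allowbreak\%20Number\allowbreak\%20theory,\allowbreak\%20analysis\allowbreak\%20and\allowbreak\%20geometry.\allowbreak\%20In\allowbreak\%20memory\allowbreak\%20of\allowbreak\%20Serge\allowbreak\%20Lang\allowbreak\%20\%28Springer,\allowbreak\%202012\%29\allowbreak\%28ISBN\allowbreak\%209781461412595\%29\allowbreak\%28O\%29\allowbreak\%28725s\%29\_M\_.pdf}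

\end{thebibliography}
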